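# Subspaces of $L_p$ far from Euclidean space, without proportional copies of $\ell_p^k$

Throughout, $1<p<2$, $q=p/(p-1)\in(2,\infty)$, and the scalar field $\mathbb F$ is $\mathbb R$ or $\mathbb C$. The space $L_p$ is $L_p[0,1]$. For a finite set $\Omega$ we write $\delta_x$, $x\in\Omega$, for the unit vectors of $\mathbb F^\Omega$, and $\ell_p(\Omega)$ for $\mathbb F^\Omega$ with the $\ell_p$ norm. The norm of a Hilbert space is written $\|\cdot\|_2$.

## The graph space $X_S$

Take a finite set $\Omega$ and a linear map $S:\mathbb F^\Omega\to\ell_2$. Put on $\mathbb F^\Omega$ the norm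
$$\|a\|_{X_S}=\big(\|a\|_p^p+\|Sa\|_2^p\big)^{1/p}.\tag{1}$$
This is the object on which everything turns. It is a subspace of $L_p$, for the following reason. Let $g_1,g_2,\dots$ be independent standard Gaussian variables (complex ones if $\mathbb F=\mathbb C$) on $[0,1]$, scaled so that $\mathbb E|g_1|^p=1$. The variable $\sum c_ig_i$ has the same distribution as $\|c\|_2\,g_1$, so $\iota(c)=\sum c_ig_i$ is an isometric embedding $\iota:\ell_2\to L_p$. Therefore
$$X_S=\{(a,\iota Sa):a\in\mathbb F^\Omega\}\subset\ell_p(\Omega)\oplus_pL_p$$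
carries exactly the norm (1), has dimension $|\Omega|$, and embeds isometrically into $L_p$: split $[0,1]$ into $|\Omega|+1$ intervals, put one coordinate or the $L_p$ summand on each, and rescale.

What is it for? We want an $n$-dimensional subspace of $L_p$ that is almost as far from Euclidean space as $\ell_p^n$ is, but does not contain $\ell_p^k$ well for any $k$ proportional to $n$. The two summands in (1) share this work. If $S$ is small on each single unit vector, the first summand keeps $X_S$ far from $\ell_2^n$. If $S$ is large on suitable spread-out vectors, the Hilbert norm $\|Sa\|_2$ may destroy every large copy of $\ell_p^k$. The task is to find an $S$ that does both.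

## Banach–Mazur distance and the two theorems

**Definition.** For $n$-dimensional normed spaces $X,Y$, the Banach–Mazur distance is $d(X,Y)=\min\|T\|\,\|T^{-1}\|$ over linear isomorphisms $T:X\to Y$. (The minimum is attained, by compactness, after normalizing $\|T\|=1$.) Thus $d(X,Y)\le C$ exactly when some isomorphism $T:Y\to X$ satisfies $\|y\|/C\le\|Ty\|\le\|y\|$ for all $y\in Y$.

For example, $\|a\|_2\le\|a\|_p\le n^{1/p-1/2}\|a\|_2$ on $\mathbb F^n$, so $d(\ell_p^n,\ell_2^n)\le n^{1/p-1/2}$. Lemma 1 below, with $S=0$, shows that this is an equality.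

The following question is posed in "Geometric Aspects of Functional Analysis" for $1\le p\le2$. Let $\alpha>0$ and let $X\subset L_p$ be $n$-dimensional with
$$d(X,\ell_2^n)\ge\alpha\,n^{1/p-1/2}.\tag{2}$$
Must $X$ contain a subspace of proportional dimension that is well isomorphic to $\ell_p^k$? Precisely: are there $c=c(\alpha,p)>0$ and $C=C(\alpha,p)<\infty$, independent of $n$ and $X$, such that every such $X$ contains a subspace $E$ with $\dim E=k\ge cn$ and $d(E,\ell_p^k)\le C$? For $p=1$ the answer is positive (Johnson–Schechtman). For $p=2$ the question is trivial, since every $n$-dimensional subspace of $L_2$ is isometric to $\ell_2^n$. For $1<p<2$ the answer is given by two theorems.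

**Theorem 1.** Let $1<p<2$, $0<\alpha<1$. There are $A,n_0$ depending only on $p,\alpha$ and, for every $n\ge n_0$, an $n$-dimensional $X_n\subset L_p$ with $d(X_n,\ell_2^n)\ge\alpha n^{1/p-1/2}$ such that for every $C\ge1$: if $E\subset X_n$, $\dim E=k$ and $d(E,\ell_p^k)\le C$, then
$$k\le A\,C^{\frac{2p}{2-p}}\Big(\frac{\log\log n}{\log n}\Big)^{\frac{2-p}{4p}}\,n.$$
Hence for no $c>0$, $C<\infty$ does every $X$ as in the question contain a subspace $E$ with $\dim E=k\ge cn$ and $d(E,\ell_p^k)\le C$.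

**Theorem 2.** Let $1<p<2$ and let $X\subset L_p$ have dimension $n$. Then $d(X,\ell_2^n)\le n^{1/p-1/2}$, with equality if and only if $X$ is isometric to $\ell_p^n$.

Together they settle the question for every $p\in(1,2)$ and every $\alpha$. It is negative for $0<\alpha<1$, and the single sequence $(X_n)$ rules out all pairs $(c,C)$ at once. It is trivially positive for $\alpha=1$, with $c=C=1$, because then (2) forces $X$ to be isometric to $\ell_p^n$. It is vacuous for $\alpha>1$, because then no $X$ satisfies (2).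

## Four spaces worked by hand

The space $\ell_p^n$, which is $X_S$ with $S=0$, satisfies (2) with $\alpha=1$ and is its own copy of $\ell_p^n$.

The space $X=\ell_p^{n/2}\oplus_p\ell_2^{n/2}$ ($n$ even) contains $\ell_p^{n/2}$. Subspaces of Euclidean spaces are Euclidean, so $d(X,\ell_2^n)\ge d(\ell_p^{n/2},\ell_2^{n/2})=(n/2)^{1/p-1/2}$. Thus (2) holds with $\alpha=2^{-(1/p-1/2)}$, and the conclusion holds with $c=1/2$, $C=1$.

Next take $X_S$ with $Sa=\eta a$, $0<\eta\le 1$. Since $\|a\|_2\le\|a\|_p$, we get $\|a\|_p\le\|a\|_{X_S}\le(1+\eta^p)^{1/p}\|a\|_p$. So $X_S$ is within $2^{1/p}$ of $\ell_p^n$, and this $S$ is too small to destroy anything.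

Finally, let $Sa=\eta\big(\sum_xa(x)\big)e$ with $e$ a unit vector and $\Omega=\{1,\dots,n\}$, $n$ even. Now $\|S\delta_x\|_2=\eta$, while $\|S\|_{\ell_p\to\ell_2}=\eta n^{1/q}$ is huge. Still, the vectors $w_i=\delta_{2i-1}-\delta_{2i}$ are disjointly supported and killed by $S$, so $\|\sum c_iw_i\|_{X_S}=2^{1/p}\|c\|_p$, and $X_S$ contains $\ell_p^{n/2}$ isometrically. A large norm of $S$ is therefore not enough: $S$ must be large in a way that no proportional piece of $\ell_p(\Omega)$ avoids.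

The last example already shows the right way to say "a piece avoids $S$". Let $W$ act on each pair of coordinates $\{2i-1,2i\}$ by $(x,y)\mapsto\frac12(x-y,\,y-x)$. The output has $\ell_p$ norm $2^{1/p}|x-y|/2\le2^{1/p}2^{1/q}\|(x,y)\|_p/2=\|(x,y)\|_p$. So $\|W\|_{\ell_p\to\ell_p}\le1$, $SW=0$ and $\operatorname{tr}W=n/2$. A contraction of $\ell_p(\Omega)$ with trace proportional to $n$ and with $\|SW\|$ bounded is the obstruction we shall have to exclude.

## Facts from the textbooks

**Khintchine's inequality.** There is $B=B_q\ge1$ with $\mathbb E\big|\sum_{i\le m}\varepsilon_i\big|^q\le B^qm^{q/2}$ for all $m$ and independent uniform signs $\varepsilon_i$. For $q=4$ (that is, $p=4/3$) this is a direct count: $\mathbb E(\sum\varepsilon_i)^4=m+3m(m-1)\le3m^2$.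

**Characters.** Let $H=\mathbb Z_2^d$, written additively. A character is a homomorphism $\gamma:H\to\{\pm1\}$. There are $|H|$ of them, $\gamma_u(h)=(-1)^{u\cdot h}$ for $u\in\mathbb Z_2^d$, and they form the dual group $\widehat H$. We use two facts. If $h\ne0$ and $\gamma\in\widehat H$ is uniformly random, then $\gamma(h)$ is a uniform sign: some coordinate of $h$ is $1$, and flipping that coordinate of $u$ flips $\gamma_u(h)$. If $\gamma\ne\gamma'$, then $\sum_h\gamma(h)\gamma'(h)=0$: choose $h_0$ with $\gamma\gamma'(h_0)=-1$; the substitution $h\mapsto h+h_0$ changes the sign of the sum. For $d=1$ the characters are $(1,1)$ and $(1,-1)$.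

**Lewis's theorem** (D. R. Lewis, *Finite dimensional subspaces of $L_p$*, Studia Math. 63 (1978)). Every $n$-dimensional subspace of $L_p$ is isometric to a subspace of some $L_p(\nu)$, $\nu$ a probability measure, that has a basis $f_1,\dots,f_n$ which is orthonormal in $L_2(\nu)$ and satisfies $\sum_i|f_i|^2=n$ almost everywhere. For $\ell_p^n$ one takes $\nu$ uniform on $n$ points and $f_i=\sqrt n\,1_{\{i\}}$. This is used only for Theorem 2.

## Small columns keep $X_S$ far from Euclidean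

The purpose of the first lemma is to reduce hypothesis (2) to a condition on the unit vectors alone.

**Lemma 1.** If $\|S\delta_x\|_2\le\eta$ for all $x\in\Omega$ and $n=|\Omega|$, then $d(X_S,\ell_2^n)\ge(1+\eta^p)^{-1/p}n^{1/p-1/2}$.

**Proof.** Let $d=d(X_S,\ell_2^n)$ and let $u:X_S\to\ell_2^n$ satisfy $\|z\|\le\|uz\|_2\le d\|z\|$. Put $z_x=(\delta_x,\iota S\delta_x)$. Then $\|z_x\|^p=1+\|S\delta_x\|_2^p\le1+\eta^p$. For all signs the first component alone gives $\|\sum_x\varepsilon_xz_x\|\ge\|\sum_x\varepsilon_x\delta_x\|_p=n^{1/p}$. Average over independent signs; the cross terms vanish in Hilbert space: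
$$n^{2/p}\le\mathbb E\Big\|\sum_x\varepsilon_xuz_x\Big\|_2^2=\sum_x\|uz_x\|_2^2\le d^2\,n\,(1+\eta^p)^{2/p}.$$
Solve for $d$. $\square$

The proof also covers $\eta=0$, where it gives $d(\ell_p^n,\ell_2^n)=n^{1/p-1/2}$. As $\eta\to0$ the constant tends to $1$, which is why every $\alpha<1$ can be reached.

## From a copy of $\ell_p^k$ to a contraction with large trace

**Lemma 2.** Let $C\ge1$ and $\theta=\theta(C,p)=(2C^p)^{-2/(2-p)}$. Suppose $E\subset X_S$, $\dim E=k\ge1/\theta$, $d(E,\ell_p^k)\le C$. Then there is a linear $W:\mathbb F^\Omega\to\mathbb F^\Omega$ with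
$$\|W\|_{\ell_p\to\ell_p}\le1,\qquad\|SW\|_{\ell_p\to\ell_2}\le1,\qquad\operatorname{tr}W\ge\theta k.$$

**Step 1: separate the two summands.** This shows that the Hilbert part is too weak to produce $\ell_p^k$. Choose an isomorphism $T:\ell_p^k\to E$ with $\|z\|/C\le\|Tz\|\le\|z\|$ and write $Tz=(T_1z,\iota ST_1z)$, $a_i=T_1e_i$, $b_i=Sa_i$. By (1), $\|T_1\|_{\ell_p^k\to\ell_p}\le1$ and $\|ST_1\|_{\ell_p^k\to\ell_2}\le1$, so in particular $\|a_i\|_p\le1$ and $\|b_i\|_2\le1$. Since $\|\sum\varepsilon_ie_i\|_p^p=k$, for all signs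
$$\Big\|\sum_i\varepsilon_ia_i\Big\|_p^p+\Big\|\sum_i\varepsilon_ib_i\Big\|_2^p\ge\frac k{C^p}.$$
Average over signs. As $p<2$, Jensen's inequality gives $\mathbb E\|\sum\varepsilon_ib_i\|_2^p\le(\sum\|b_i\|_2^2)^{p/2}\le k^{p/2}$ and, at each $x$, $\mathbb E|\sum\varepsilon_ia_i(x)|^p\le(\sum_i|a_i(x)|^2)^{p/2}$. The assumption $k\ge1/\theta$ says $k^{1-p/2}\ge2C^p$, that is, $k^{p/2}\le k/(2C^p)$. Hence
$$\sum_{x\in\Omega}\Big(\sum_i|a_i(x)|^2\Big)^{p/2}\ge\frac k{C^p}-k^{p/2}\ge\frac k{2C^p}.\tag{3}$$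

**Step 2: pass from square functions to maxima.** This shows that the $a_i$ have large, essentially disjoint parts. Put $M(x)=\max_i|a_i(x)|$. Since $\sum_i|a_i|^2\le M^{2-p}\sum_i|a_i|^p$, Hölder's inequality with exponents $\frac2{2-p}$ and $\frac2p$ gives
$$\sum_x\Big(\sum_i|a_i(x)|^2\Big)^{p/2}\le\sum_xM(x)^{p\frac{2-p}2}\Big(\sum_i|a_i(x)|^p\Big)^{p/2}\le\Big(\sum_xM(x)^p\Big)^{1-p/2}\Big(\sum_x\sum_i|a_i(x)|^p\Big)^{p/2}.$$
The last factor is at most $k^{p/2}$, since $\sum_x\sum_i|a_i(x)|^p=\sum_i\|a_i\|_p^p\le k$. With (3), $\big(\sum_xM(x)^p\big)^{1-p/2}\ge k^{1-p/2}/(2C^p)$, that is,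
$$\sum_xM(x)^p\ge\theta k.\tag{4}$$

**Step 3: build $W$.** The point is to follow $T_1$ backwards with a contraction that sees those disjoint parts. Partition $\Omega=\bigsqcup_{i\le k}A_i$ so that $|a_i(x)|=M(x)$ for $x\in A_i$. Let $\varphi_i=\overline{\operatorname{sgn}a_i}\,|a_i|^{p-1}1_{A_i}$ and $Rf=\big(\sum_x\varphi_i(x)f(x)\big)_{i\le k}$. Since $(p-1)q=p$, we have $\|\varphi_i\|_q^q=\sum_{x\in A_i}|a_i(x)|^p\le1$. By Hölder, $\|Rf\|_p^p\le\sum_i\|f1_{A_i}\|_p^p=\|f\|_p^p$. Put $W=T_1R$. Then $\|W\|\le1$, $\|SW\|=\|(ST_1)R\|\le1$, and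
$$\operatorname{tr}W=\operatorname{tr}RT_1=\sum_i\sum_x\varphi_i(x)a_i(x)=\sum_i\sum_{x\in A_i}|a_i(x)|^p=\sum_xM(x)^p\ge\theta k.\qquad\square$$

As a check: for $S=0$, $E=X_S=\ell_p^n$ and $T$ the identity, one gets $A_i=\{i\}$ and $W=I$.

So we now look for $S$ with $\|S\delta_x\|_2\le\eta$ for which no $W$ with $\|W\|_{p\to p}\le1$ and $\|SW\|_{p\to2}\le1$ has trace at least $\tau|\Omega|$, with $\tau$ as small as we like.

## Averaging $W$ over a group

Unknown operators are hard to exclude; unknown functions are easier. Let $\Omega=G$ be a finite abelian group, let $(\tau_ga)(x)=a(x-g)$, and suppose $\|S\tau_ga\|_2=\|Sa\|_2$ for all $g$ and $a$. Given $W$ with $\|W\|_{p\to p}\le1$, $\|SW\|_{p\to2}\le1$ and $\operatorname{Re}\operatorname{tr}W\ge\tau|G|$, set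
$$V=\frac1{|G|}\sum_{g\in G}\tau_g^{-1}W\tau_g.$$
Translations are isometries of $\ell_p(G)$, so $\|V\|_{p\to p}\le1$. The trace is unchanged by conjugation, so $\operatorname{tr}V=\operatorname{tr}W$. By invariance of $\|S\cdot\|_2$,
$$\|SVa\|_2\le\frac1{|G|}\sum_g\|S\tau_g^{-1}W\tau_ga\|_2=\frac1{|G|}\sum_g\|SW\tau_ga\|_2\le\|a\|_p.$$
Finally $V\tau_h=\frac1{|G|}\sum_g\tau_g^{-1}W\tau_{g+h}=\tau_hV$ (substitute $g\mapsto g-h$). Write $a=\sum_ya(y)\tau_y\delta_0$ and $v=V\delta_0$; then $(Va)(x)=\sum_ya(y)v(x-y)$, so $Va=v*a$. All diagonal entries of $V$ equal $v(0)$. Altogether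
$$\|v\|_p\le1,\qquad\operatorname{Re}v(0)\ge\tau,\qquad\|S(v*a)\|_2\le\|a\|_p\ \text{ for all }a.\tag{5}$$
For $G=\mathbb Z_2$, for instance, $V$ is the matrix with rows $(v(0),v(1))$ and $(v(1),v(0))$.

## One group of characters, and why it is not enough

The natural choice of $S$ detects characters, since those are spread-out vectors that convolution respects. Let $G=H=\mathbb Z_2^d$, $s=|H|$, choose $m$ characters $\gamma_1,\dots,\gamma_m$ of $H$, and put
$$(S_1a)(x,i)=(ms)^{-1/2}\sum_{h\in H}a(x+h)\gamma_i(h),\qquad S=\eta S_1 .$$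
Then $\|S_1\delta_y\|_2^2=ms\cdot(ms)^{-1}=1$. Test (5) on $a=\gamma_i$, for which $\|a\|_p=s^{1/p}$. One has $v*\gamma_i=\lambda_i\gamma_i$ with $\lambda_i=\sum_hv(h)\gamma_i(h)$. The coordinates $(x,i)$ of $S_1(v*\gamma_i)$, $x\in H$, have modulus $(ms)^{-1/2}s|\lambda_i|$, so $\|S_1(v*\gamma_i)\|_2\ge m^{-1/2}s|\lambda_i|$. Hence
$$|\lambda_i|\le\frac\kappa\eta,\qquad\kappa=m^{1/2}s^{-1/q}.\tag{6}$$
Suppose $\kappa\le\eta\tau/4$. With $D=\frac1m\sum_i\gamma_i$, averaging (6) over $i$ gives $|\sum_hv(h)D(h)|\le\tau/4$. Since $D(0)=1$ and $|v(0)|\ge\tau$, the values of $v$ off $0$ must compensate: $\sum_{h\ne0}|v(h)D(h)|\ge\frac34\tau$. For random characters $|D(h)|$ is typically about $m^{-1/2}$, and $\|D1_{H\setminus0}\|_q\le b\,s^{1/q}m^{-1/2}=b/\kappa$ with a constant $b\ge1$ (this is made precise in (9) below). By Hölder,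
$$\|v1_{H\setminus0}\|_p\ge\frac{3\tau\kappa}{4b}.$$
We would like this to contradict $\|v\|_p\le1$. But $\kappa\le\eta\tau/4$, so the right side is at most $\frac{3}{16b}\eta\tau^2<1$. This is where the approach stops: (6) is useful only for small $\kappa$, and Hölder is useful only for large $\kappa$.

No tuning of $m$ helps as long as only $\|v\|_p\le1$, $v(0)\ge\tau$ and (6) are used. Let the $\gamma_i$ be distinct and let $s^{1-2/q}\ge2$. If $\kappa>1$, then $v=\delta_0$ has all $\lambda_i=1\le\kappa/\eta$. If $\kappa\le1$, let $P=\frac1s\sum_i\gamma_i$ and $v=\frac12(\delta_0-P)$. By orthogonality of characters $\lambda_i=\frac12(1-1)=0$ for each $i$, and $\|P\|_2^2=s^{-2}\cdot ms=m/s$. Hence $\|P\|_p\le s^{1/p-1/2}(m/s)^{1/2}=\kappa$ and $\|v\|_p\le\frac12(1+\kappa)\le1$. Also $v(0)=\frac12(1-m/s)\ge\frac14$, because $m/s=\kappa^2s^{2/q-1}\le\frac12$. So for $\tau\le\frac14$ there is no contradiction to be had from one group in this way.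

## A chain of $K$ subgroups

One group does force a small amount of $\ell_p$ mass, of order $\eta\tau^2$, away from $0$. Now use $K$ nested subgroups $H_1\subset\dots\subset H_K$ of very rapidly growing orders, with an operator $S_j$ for each, and let $Sa=\eta K^{-1/2}(S_1a,\dots,S_Ka)$. The factor $K^{-1/2}$ keeps $\|S\delta_x\|_2=\eta$. It weakens (6) to $|\lambda|\le K^{1/2}\kappa/\eta$, so we must take $\kappa$ of order $\eta\tau K^{-1/2}$, and the mass forced by level $j$ drops to order $\eta\tau^2K^{-1/2}$. If these masses sit on disjoint shells $H_j\setminus H_{j-1}$, then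
$$\|v\|_p^p\gtrsim K\cdot\big(\eta\tau^2K^{-1/2}\big)^p=\big(K^{1/p-1/2}\eta\tau^2\big)^p,$$
which tends to infinity with $K$ because $p<2$. Dilution costs an $\ell_2$ factor, while disjoint masses add up in $\ell_p$. The shells can be used because $D_j$ has tiny $\ell_q$ norm on the much smaller group $H_{j-1}$, so mass placed there for earlier levels is useless at level $j$. Here are the parameters that make this exact.

**Parameters.** Fix $0<\eta\le1$, $0<\tau\le1$ and an integer $K\ge1$ with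
$$K^{\frac1p-\frac12}>\frac{20B}{\eta\tau^2}.\tag{7}$$
Let $L=32K/(\eta^2\tau^2)$ and let $\rho=2^t$ be the smallest power of $2$ with $\rho\ge3(4BL^{1/2}/\tau)^q$. Let
$$G=\mathbb Z_2^{tK},\qquad H_j=\mathbb Z_2^{tj}\times\{0\}\subset G\quad(0\le j\le K),\qquad s_j=|H_j|=\rho^j,$$
so $H_0=\{0\}$ and $H_K=G$. For $1\le j\le K$ put $m_j=\lceil s_j^{2/q}/L\rceil$. Since $B\ge1\ge\tau$, we have $s_j\ge\rho\ge L^{q/2}$, hence $s_j^{2/q}/L\ge1$ and
$$s_j^{2/q}/L\le m_j\le2s_j^{2/q}/L.\tag{8}$$
In the notation of the previous section, $\kappa_j=m_j^{1/2}s_j^{-1/q}$ lies between $L^{-1/2}$ and $(2/L)^{1/2}$ at every level.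

**Choice of characters.** We need averages of characters that are small off $0$, both on $H_j$ and on its small subgroup $H_{j-1}$. For each $j\ge1$ there are characters $\gamma_{j,1},\dots,\gamma_{j,m_j}$ of $H_j$ (repetitions allowed) such that $D_j=\frac1{m_j}\sum_i\gamma_{j,i}$ satisfies
$$\sum_{h\in H_j\setminus0}|D_j(h)|^q\le3s_jB^qm_j^{-q/2},\qquad\sum_{h\in H_{j-1}\setminus0}|D_j(h)|^q\le3s_{j-1}B^qm_j^{-q/2}.\tag{9}$$
Choose them independently and uniformly from $\widehat{H_j}$. For $h\in H_j\setminus0$ the values $\gamma_{j,i}(h)$, $i\le m_j$, are independent uniform signs, so Khintchine's inequality gives $\mathbb E|D_j(h)|^q\le m_j^{-q}B^qm_j^{q/2}=B^qm_j^{-q/2}$. The expectations of the two sums in (9) are thus at most one third of the right sides, and by Markov's inequality each inequality fails with probability at most $\frac13$. Both hold with probability at least $\frac13$. Note that $D_j(0)=1$. This is where $p>1$, that is, $q<\infty$, enters.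

**The operator.** Define $S_j:\mathbb F^G\to\ell_2(G\times\{1,\dots,m_j\})$ and $S$ by
$$(S_ja)(x,i)=(m_js_j)^{-1/2}\sum_{h\in H_j}a(x+h)\gamma_{j,i}(h),\qquad Sa=\eta K^{-1/2}(S_1a,\dots,S_Ka).\tag{10}$$
For each $i$, the coordinate $(y,i)$ of $S_j\delta_x$ is nonzero for exactly the $s_j$ points $y\in x+H_j$, and then has modulus $(m_js_j)^{-1/2}$. So $\|S_j\delta_x\|_2=1$ and $\|S\delta_x\|_2=\eta$. Since $(S_j\tau_ga)(x,i)=(S_ja)(x-g,i)$, we also have $\|S\tau_ga\|_2=\|Sa\|_2$ for $g\in G$.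

The smallest picture of (10), ignoring the size conditions, is $G=H_1=\mathbb Z_2$, $m_1=1$, $\gamma=(1,-1)$: the two coordinates of $S_1a$ are $\pm\frac1{\sqrt2}(a(0)-a(1))$.

**Proposition 3.** There is no linear $W$ on $\mathbb F^G$ with $\|W\|_{\ell_p\to\ell_p}\le1$, $\|SW\|_{\ell_p\to\ell_2}\le1$ and $\operatorname{Re}\operatorname{tr}W\ge\tau|G|$.

**Step 1: reduce to a function.** Suppose $W$ exists. Since $\|S\tau_ga\|_2=\|Sa\|_2$, the averaging section applies and yields $v$ satisfying (5).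

**Step 2: the character sums of $v$ over $H_j$ are small.** Fix $j\ge1$ and $\gamma=\gamma_{j,i}$, and let $a=\gamma1_{H_j}$ (extended by $0$), so $\|a\|_p=s_j^{1/p}$. For $x\in H_j$, substituting $h=x-y$ and using $\gamma(x-h)=\gamma(x)\gamma(h)$,
$$(v*a)(x)=\sum_{y\in H_j}v(x-y)\gamma(y)=\gamma(x)\lambda,\qquad\lambda=\sum_{h\in H_j}v(h)\gamma(h).$$
So for $x\in H_j$ the $(x,i)$ coordinate of $S_j(v*a)$ is $(m_js_j)^{-1/2}\sum_{h\in H_j}\lambda\gamma(x+h)\gamma(h)=(m_js_j)^{-1/2}s_j\lambda\gamma(x)$. Summing squares over the $s_j$ points $x\in H_j$ gives $\|S_j(v*a)\|_2\ge m_j^{-1/2}s_j|\lambda|$. By (5), $\eta K^{-1/2}m_j^{-1/2}s_j|\lambda|\le\|S(v*a)\|_2\le s_j^{1/p}$. Since $\frac1p-1=-\frac1q$, (8) and the definition of $L$ give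
$$|\lambda|\le\eta^{-1}K^{1/2}m_j^{1/2}s_j^{-1/q}\le\eta^{-1}(2K/L)^{1/2}=\frac\tau4 .$$

**Step 3: $v$ must compensate off $0$.** Averaging over $i\le m_j$, $\big|\sum_{h\in H_j}v(h)D_j(h)\big|\le\tau/4$. The term $h=0$ is $v(0)$, and $|v(0)|\ge\tau$. Hence
$$\Big|\sum_{h\in H_j\setminus0}v(h)D_j(h)\Big|\ge\tfrac34\tau.\tag{11}$$

**Step 4: the compensation cannot come from $H_{j-1}$.** By Hölder, $\|v\|_p\le1$, the second part of (9), the bound $m_j^{-1/2}\le L^{1/2}s_j^{-1/q}$ from (8), and the choice of $\rho=s_j/s_{j-1}$,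
$$\sum_{h\in H_{j-1}\setminus0}|v(h)D_j(h)|\le3^{1/q}s_{j-1}^{1/q}Bm_j^{-1/2}\le3^{1/q}BL^{1/2}\rho^{-1/q}\le\frac\tau4 .$$

**Step 5: each shell carries mass.** From (11), Step 4, Hölder, the first part of (9), and (8),
$$\frac\tau2\le\sum_{h\in H_j\setminus H_{j-1}}|v(h)D_j(h)|\le\|v1_{H_j\setminus H_{j-1}}\|_p\,3^{1/q}s_j^{1/q}Bm_j^{-1/2}\le\|v1_{H_j\setminus H_{j-1}}\|_p\,3^{1/q}BL^{1/2}.$$

**Step 6: add the shells.** The sets $H_j\setminus H_{j-1}$, $1\le j\le K$, are disjoint, so
$$1\ge\|v\|_p^p\ge K\Big(\frac\tau{2\cdot3^{1/q}BL^{1/2}}\Big)^p.$$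
Take $p$-th roots, insert $L=32K/(\eta^2\tau^2)$, and use $3^{1/q}\le\sqrt3$ and $2\sqrt3\,\sqrt{32}=2\sqrt{96}<20$:
$$K^{1/p}\le\frac{2\cdot3^{1/q}BL^{1/2}}\tau\le\frac{2\sqrt3\,\sqrt{32}\,BK^{1/2}}{\eta\tau^2}<\frac{20BK^{1/2}}{\eta\tau^2}.$$
This contradicts (7). $\square$

## Blocks side by side, for every dimension $n$

The group $G$ has the particular size $N=|G|=\rho^K$. To reach every large $n$ we repeat it. Let $n\ge N/\tau$ and write $n=bN+r$ with $0\le r<N\le\tau n$. Let $\Omega$ be the disjoint union of $b$ copies $G_1,\dots,G_b$ of $G$ and a set $\Omega_0$ of $r$ elements. Let $\mathbf S$ be the direct sum of the copies $S^{(i)}$ of $S$ on $\mathbb F^{G_i}$, with values in the $\ell_2$-sum and with $\mathbf S=0$ on $\mathbb F^{\Omega_0}$. Put $X=X_{\mathbf S}$. Then $\dim X=n$ and $\|\mathbf S\delta_x\|_2\le\eta$ for all $x$, so Lemma 1 gives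
$$d(X,\ell_2^n)\ge(1+\eta^p)^{-1/p}n^{1/p-1/2}.\tag{12}$$

**Lemma 4.** If $C\ge1$, $E\subset X$, $\dim E=k$ and $d(E,\ell_p^k)\le C$, then $k<2\tau n/\theta(C,p)$.

**Proof.** The idea is that an operator with large trace on $\Omega$ has large trace on some block. Suppose $k\ge2\tau n/\theta$. Since $\tau n\ge N\ge1$, we have $k\ge1/\theta$, and Lemma 2 gives $W$ with $\|W\|_{p\to p}\le1$, $\|\mathbf SW\|_{p\to2}\le1$ and $\operatorname{tr}W\ge\theta k\ge2\tau n$. A diagonal entry of $W$ has modulus $|(W\delta_x)(x)|\le\|W\delta_x\|_p\le1$, so $\Omega_0$ contributes at most $r$ to the real part of the trace. With $Q_i$ the coordinate projection onto $G_i$,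
$$\sum_{i\le b}\operatorname{Re}\operatorname{tr}(Q_iWQ_i)\ge2\tau n-r\ge\tau n\ge\tau bN .$$
So some $i$ has $\operatorname{Re}\operatorname{tr}(Q_iWQ_i)\ge\tau N$. Consider $Q_iWQ_i$ as an operator on $\mathbb F^{G_i}$. It has norm at most $1$ on $\ell_p$. Since $S^{(i)}Q_iWQ_ia$ is the $i$-th component of $\mathbf SWQ_ia$, also $\|S^{(i)}Q_iWQ_ia\|_2\le\|\mathbf SWQ_ia\|_2\le\|a\|_p$. This contradicts Proposition 3. $\square$

## Choosing $\tau$ as a function of $n$: proof of Theorem 1

It remains to see how small $\tau$ may be for given $n$. A space that satisfies (2) for some $\alpha$ satisfies it for every smaller one, so we may assume $2^{-1/p}\le\alpha<1$. Then $\eta=(\alpha^{-p}-1)^{1/p}$ lies in $(0,1]$ and $(1+\eta^p)^{-1/p}=\alpha$. Write $\sigma=\frac{4p}{2-p}$, and note $\frac1\sigma=\frac{2-p}{4p}<\frac14$.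

**Step 1: the size of a block.** Since $\frac1p-\frac12=\frac{2-p}{2p}$, condition (7) holds for
$$K=\Big\lfloor\Big(\frac{20B}{\eta\tau^2}\Big)^{2p/(2-p)}\Big\rfloor+1\le A_1\tau^{-\sigma},\qquad A_1=\Big(\frac{20B}\eta\Big)^{2p/(2-p)}+1 .$$
Hence $L\le32A_1\eta^{-2}\tau^{-\sigma-2}$, and as $\rho$ is the smallest power of $2$ above its bound, $\rho\le6(4BL^{1/2}/\tau)^q$. So, enlarging $A_1=A_1(p,\alpha)$ if necessary, $L$ and $\rho$ are at most $A_1\tau^{-A_1}$. Therefore $\log\rho\le\log A_1+A_1\log(1/\tau)$ is at most a constant depending on $p,\alpha$ times $\log(2/\tau)$, and, with some $A_2=A_2(p,\alpha)$,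
$$\log(N/\tau)=K\log\rho+\log(1/\tau)\le A_2\,\tau^{-\sigma}\log(2/\tau).\tag{13}$$

**Step 2: fit the block into $n$.** Put
$$\tau=A_3\Big(\frac{\log\log n}{\log n}\Big)^{1/\sigma},\qquad A_3\ge1,\quad A_3^\sigma\ge A_2 .$$
For $n\ge n_0(p,\alpha)$ we have $\tau\le1$, $\log\log\log n\ge0$ and $\frac34\log\log n\ge\log2$. Then
$$\log\frac2\tau=\log2-\log A_3+\frac1\sigma\big(\log\log n-\log\log\log n\big)\le\log2+\tfrac14\log\log n\le\log\log n .$$
Since $\tau^{-\sigma}=A_3^{-\sigma}\log n/\log\log n$, (13) gives $\log(N/\tau)\le A_2A_3^{-\sigma}\log n\le\log n$, that is, $n\ge N/\tau$.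

**Step 3: conclude.** The previous section yields $X_n=X_{\mathbf S}$, which does not depend on $C$, and (12) reads $d(X_n,\ell_2^n)\ge\alpha n^{1/p-1/2}$. By Lemma 4, every $E\subset X_n$ with $\dim E=k$ and $d(E,\ell_p^k)\le C$ has
$$k<\frac{2\tau n}{\theta(C,p)}=2A_3\,2^{\frac2{2-p}}\,C^{\frac{2p}{2-p}}\Big(\frac{\log\log n}{\log n}\Big)^{\frac{2-p}{4p}}n ,$$
because $1/\theta=(2C^p)^{2/(2-p)}$. This is the bound of Theorem 1 with $A=2A_3\,2^{2/(2-p)}$. For fixed $C$ the right side is $o(n)$, so for any $c>0$ it is below $cn$ for large $n$, and $X_n$ contains no $E$ with $k\ge cn$ and $d(E,\ell_p^k)\le C$. $\blacksquare$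

## The extremal distance $n^{1/p-1/2}$: proof of Theorem 2

**Step 1: the upper bound.** Lewis's theorem supplies a Euclidean norm on $X$ to compare with. We may assume $X\subset L_p(\nu)$ with $\nu$ and $f_1,\dots,f_n$ as in that theorem. Let $|\cdot|$ be the norm of $L_2(\nu)$ on $X$ (the functions in $X$ are bounded), with inner product $\langle\cdot,\cdot\rangle$, and let $D=n^{1/p-1/2}$. If $f=\sum c_if_i$ and $|f|=1$, then $\sum|c_i|^2=1$, and Cauchy–Schwarz gives $|f(\omega)|\le(\sum|f_i(\omega)|^2)^{1/2}=\sqrt n$ a.e. So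
$$1=\int|f|^p|f|^{2-p}\,d\nu\le n^{1-p/2}\|f\|_p^p,\tag{14}$$
that is, $\|f\|_p\ge1/D$. Also $\|f\|_p\le|f|$ because $\nu$ is a probability measure. Hence $\|f\|_p\le|f|\le D\|f\|_p$ on $X$, and $d(X,\ell_2^n)\le D$. If $X$ is isometric to $\ell_p^n$, equality holds by Lemma 1 with $S=0$.

Conversely, let $d(X,\ell_2^n)=D$. If $n=1$, $X$ is isometric to $\ell_p^1$, so let $n\ge2$. Consider the compact sets where the two inequalities are equalities,
$$\mathrm{Lo}=\{f\in X:|f|=\|f\|_p=1\},\qquad\mathrm{Up}=\{f\in X:|f|=1,\ \|f\|_p=1/D\}.$$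

**Lemma 5.** Some $g\in\mathrm{Lo}$ lies in $\operatorname{span}\mathrm{Up}$.

**Step 2: no quadratic form separates $\mathrm{Lo}$ from $\mathrm{Up}$.** If one did, we could improve the Euclidean norm. Suppose a self-adjoint $Q$ on $(X,|\cdot|)$ satisfies $\langle Qf,f\rangle>0$ on $\mathrm{Lo}$ and $\langle Qf,f\rangle<0$ on $\mathrm{Up}$ (vacuously, if one is empty). For small $t>0$ put $|f|_t^2=\langle(I+tQ)f,f\rangle$, a Euclidean norm. We work on the sphere $|f|=1$. By compactness of $\mathrm{Up}$ there are $\kappa>0$ and an open neighborhood of $\mathrm{Up}$ in the sphere on which $\langle Qf,f\rangle\le-\kappa$. There $|f|_t/\|f\|_p\le(1-\kappa t)^{1/2}D$. On the complement, which is compact and misses $\mathrm{Up}$, $1/\|f\|_p\le D-\kappa'$ for some $\kappa'>0$, so $|f|_t/\|f\|_p\le(1+t\|Q\|)^{1/2}(D-\kappa')<D$ for small $t$. Hence $\max_f|f|_t/\|f\|_p<D$. In the same way, near $\mathrm{Lo}$ we have $\langle Qf,f\rangle\ge\kappa_1>0$ and $\|f\|_p/|f|_t\le(1+\kappa_1t)^{-1/2}<1$.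 Away from $\mathrm{Lo}$, $\|f\|_p\le1-\kappa_2$ with $\kappa_2>0$ and $\|f\|_p/|f|_t\le(1-\kappa_2)(1-t\|Q\|)^{-1/2}<1$ for small $t$. Hence $\max_f\|f\|_p/|f|_t<1$. Multiplying, $d(X,\ell_2^n)<D$, a contradiction. So no such $Q$ exists.

**Step 3: convex separation, end of the proof of Lemma 5.** Let $(f\otimes\bar f)(h)=\langle h,f\rangle f$. Then $\operatorname{tr}(Q\,f\otimes\bar f)=\langle Qf,f\rangle$. In the real finite-dimensional space of self-adjoint operators, with inner product $\operatorname{tr}(QR)$, the set $\{f\otimes\bar f:f\in\mathrm{Lo}\}\cup\{-f\otimes\bar f:f\in\mathrm{Up}\}$ is compact, hence so is its convex hull. If $0$ were not in the hull, strict separation (or any $Q$, if the set were empty) would give the $Q$ excluded in Step 2. So there are finitely many $x_i\in\mathrm{Lo}$, $y_j\in\mathrm{Up}$ and $\lambda_i,\mu_j>0$ of total weight $1$ with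
$$\sum_i\lambda_i\,x_i\otimes\bar x_i=\sum_j\mu_j\,y_j\otimes\bar y_j .$$
Every $x_i\otimes\bar x_i$ and $y_j\otimes\bar y_j$ has trace $1$, so $\sum\lambda_i=\sum\mu_j=\frac12$, and at least one $x_1$ occurs. Call the left side $P$. Since $\langle Ph,h\rangle=\sum_i\lambda_i|\langle h,x_i\rangle|^2$, the kernel of $P$ is $\{x_i\}^\perp$, so its range is $\operatorname{span}\{x_i\}$. The range of the right side lies in $\operatorname{span}\{y_j\}$. Thus $g=x_1\in\operatorname{span}\mathrm{Up}$. $\square$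

**Step 4: the structure of $\mathrm{Up}$.** We show that its elements are flat and disjoint. Let $f=\sum c_if_i\in\mathrm{Up}$ and $A=\{f\ne0\}$. Equality holds in (14), so $\int|f|^p(n^{1-p/2}-|f|^{2-p})\,d\nu=0$ with nonnegative integrand, and $|f|=\sqrt n$ a.e. on $A$. From $|f|_{L_2(\nu)}=1$ we get $\nu(A)=1/n$. At almost every $\omega\in A$ equality holds in the Cauchy–Schwarz estimate of Step 1, so
$$(f_i(\omega))_i=\sqrt n\,u(\omega)\,(\bar c_i)_i,\qquad|u(\omega)|=1 .$$
If $f'\in\mathrm{Up}$ has coefficients $c'$ and support $A'$ with $\nu(A\cap A')>0$, compare the two formulas at a common $\omega$: $c'$ is a unimodular multiple of $c$, so $f'$ is a multiple of $f$. Hence, up to scalars, $\mathrm{Up}$ consists of functions with pairwise disjoint supports of measure $1/n$. Let $r$ be their number; $r\le n$.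

**Step 5: $X$ is $\ell_p^n$.** Let $g\in\mathrm{Lo}\cap\operatorname{span}\mathrm{Up}$. Then $\|g\|_p=\|g\|_{L_2(\nu)}=1$ with $p<2$ and $\nu$ a probability measure. Equality in Jensen's inequality forces $|g|=1$ a.e. Since $g$ is a combination of the $r$ functions of Step 4, their supports cover the whole space up to a null set, so $r/n=1$ and $r=n$. These $n$ disjointly supported nonzero functions are linearly independent, so they span $X$. After normalizing them to norm $1$ in $L_p(\nu)$, $\|\sum_lc_lh_l\|_p^p=\sum_l|c_l|^p$. So $X$ is isometric to $\ell_p^n$. $\blacksquare$
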